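# Splitting a degenerate graph into equal parts that induce forests

All graphs are finite and simple. We start with a statement about two classes that needs nothing beyond counting and a discrete intermediate value argument. Then we ask what has to change for three classes, and for $r$.

## 1. Two forests of equal size in a 2-degenerate graph

**Definition (degenerate).** For an integer $k\ge 0$, a graph $G$ is *$k$-degenerate* if every (nonempty) subgraph of $G$ has minimum degree at most $k$.

A $0$-degenerate graph has no edges. A $1$-degenerate graph is the same thing as a forest: a cycle is a subgraph of minimum degree $2$, while every subgraph of a forest is a forest and so has a vertex of degree at most $1$. For $N\ge 1$ the complete bipartite graph $K_{2,N}$ is $2$-degenerate, as the next lemma shows at once.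

**Lemma 1.** A graph is $k$-degenerate if and only if its vertices can be ordered so that each vertex has at most $k$ earlier neighbors.

**Proof.** If $G$ is $k$-degenerate, remove a vertex of minimum degree, then a vertex of minimum degree of what remains, and so on. Reverse the order of removal. The earlier neighbors of $v$ are its neighbors in the graph from which it was removed, and there are at most $k$ of them. Conversely, suppose such an ordering is given and $H$ is a subgraph. All neighbors in $H$ of the last vertex of $H$ are earlier neighbors of it, so this vertex has degree at most $k$ in $H$. $\blacksquare$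

In $K_{2,N}$, list the side of size $2$ first. The remaining vertices each have two earlier neighbors.

Here is the special case: *the vertices of a $2$-degenerate graph can be split into two halves (up to one vertex), each inducing a forest.* Fix an ordering as in Lemma 1, and let $D_i$ be the set of earlier neighbors of $v_i$, so $|D_i|\le 2$. It is enough that each vertex has at most one earlier neighbor in its own class, by Lemma 1 with $k=1$. So we forget the graph and keep only the ordering and the sets $D_i$.

**Proposition 2.** Let $\ell\ge 0$, $n\ge 1$, and let $D_i\subseteq\{v_1,\dots,v_{i-1}\}$ with $|D_i|\le 2\ell$ for $1\le i\le n$. There is a map $f:\{v_1,\dots,v_n\}\to\{0,1\}$ with class sizes $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$ such that $|\{u\in D_i: f(u)=f(v_i)\}|\le \ell$ for all $i$.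

Without the size condition this is greedy coloring: if both colors occurred at least $\ell+1$ times on $D_i$, then $|D_i|\ge 2\ell+2$, so some color is always available for $v_i$. But greedy coloring can be very unbalanced. In $K_{2,N}$, with first vertices $a,b$ and $\ell=1$, the greedy rule "use $0$ when you can" gives $a$ and $b$ color $0$ and every other vertex color $1$. The sizes are $2$ and $N$. One change repairs this: recolor $a$ with $1$. Now every other vertex sees one neighbor of each color, so each of them may be recolored freely, one at a time, until the sizes balance. This suggests moving through valid colorings one vertex at a time.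

Call $f:\{v_1,\dots,v_j\}\to\{0,1\}$ *valid* if $|\{u\in D_i: f(u)=f(v_i)\}|\le\ell$ for all $i\le j$. A *move* changes the color of one vertex and goes from a valid coloring to a valid coloring.

**Step 1: any two valid colorings of $v_1,\dots,v_j$ are joined by a sequence of moves.** We use induction on $j$. For $j=1$ we have $D_1=\emptyset$, so both colorings are valid and one move joins them. Assume the claim for $j$, and let $(f,a)$ and $(g,b)$ be valid colorings of $v_1,\dots,v_{j+1}$, where $f,g$ are the restrictions to $v_1,\dots,v_j$ and $a,b$ are the colors of $v_{j+1}$. Since $v_{j+1}$ lies in no $D_i$ with $i\le j$, the pair $(f,a)$ is valid exactly when $f$ is valid and $a$ is *available* at $f$, meaning $|\{u\in D_{j+1}:f(u)=a\}|\le \ell$.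

By induction there are moves $f=f_0\to f_1\to\dots\to f_t=g$. We claim that for each $s$ some color $c_s$ is available at both $f_{s-1}$ and $f_s$. Let $u$ be the vertex recolored in this move. If $u\notin D_{j+1}$, the counts on $D_{j+1}$ are the same for both colorings, and some color occurs at most $\ell$ times. If $u\in D_{j+1}$, the other elements of $D_{j+1}$ number at most $2\ell-1$ and keep their colors, so some color occurs at most $\ell-1$ times among them. Whatever color $u$ has, that color occurs at most $\ell$ times on $D_{j+1}$. This proves the claim.

Now go from $(f_{s-1},\cdot)$ to $(f_{s-1},c_s)$ and then to $(f_s,c_s)$, for $s=1,\dots,t$, and at the end change the color of $v_{j+1}$ to $b$. All these colorings are valid.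

**Step 2: symmetry supplies two ends between which the size must cross $n/2$.** Let $f$ be any valid coloring of $v_1,\dots,v_n$. Then $1-f$ is valid too. If $f$ has $a$ vertices of color $0$, then $1-f$ has $n-a$. Along a sequence of moves from $f$ to $1-f$ the number of vertices of color $0$ changes by $\pm1$ at each move, and $\lfloor n/2\rfloor$ lies between $a$ and $n-a$. So some coloring on the way has exactly $\lfloor n/2\rfloor$ vertices of color $0$. This proves Proposition 2. $\blacksquare$

Two things were used: the space of valid colorings is *connected*, and it has a *symmetry* that exchanges the two colors.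

## 2. The statements for $r$ classes

A partition of $n$ elements into $r$ classes, empty classes allowed, is *equitable* if the class sizes differ by at most one, that is, if all sizes lie in $\{\lfloor n/r\rfloor,\lceil n/r\rceil\}$.

**Definition (tree-colorings and the threshold).** A *tree-coloring* of $G$ is a vertex coloring in which each color class induces a forest. A *tree-$r$-coloring* uses at most $r$ colors, and it is *equitable* if the sizes of any two of its color classes differ by at most one (so when $G$ has at least $r$ vertices, exactly $r$ colors occur). The *threshold of equitable vertex arboricity* $va_{eq}^*(G)$ is the minimum $r$ such that $G$ has an equitable tree-$r'$-coloring for every integer $r'\ge r$.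

For a forest every coloring is a tree-coloring, so $va_{eq}^*=1$. The graph $K_{2,2}$ is a $4$-cycle, so one color is not enough, while for $r'\ge2$ any equitable partition has classes of size at most $2$, and these induce forests. Hence $va^*_{eq}(K_{2,2})=2$.

The problem comes from "Tree-Coloring Problems Of Bounded Treewidth Graphs". There one has $va_{eq}^*(G)\le k$ for every graph of treewidth at most $k$, and this is sharp. Every graph of treewidth at most $k$ is $k$-degenerate, and for $k$-degenerate graphs the bound $va_{eq}^*(G)\le 3^{k-1}$ is known (Esperet et al. 2015). Conjecture 15 asks for $va_{eq}^*(G)\le k$ for every $k$-degenerate graph. It is true, and here is what we shall prove.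

**Theorem 3.** Let $r\ge1$, $m\ge 0$. Let $v_1,\dots,v_n$ be an ordered vertex set and let $D_i\subseteq\{v_1,\dots,v_{i-1}\}$ satisfy $|D_i|\le rm$ for all $i$. Then there is an equitable partition of $\{v_1,\dots,v_n\}$ into $r$ classes such that for every $i$, at most $m$ elements of $D_i$ lie in the class of $v_i$.

**Theorem 4 (Conjecture 15).** If $G$ is $k$-degenerate ($k\ge1$) and $r\ge k$, then $G$ has an equitable tree-$r$-coloring. Hence $va^*_{eq}(G)\le k$.

**Theorem 5 (sharp general form).** Let $d,r\ge 1$, $m\ge0$. Every $d$-degenerate graph has an equitable partition into $r$ classes each inducing an $m$-degenerate graph if and only if $d\le rm$. In particular, the bound $k$ in Theorem 4 is best possible for every $k$.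

Proposition 2 is Theorem 3 for $r=2$. Halving repeatedly also gives $r=4$: if $|D_i|\le 4m$, apply Proposition 2 with $\ell=2m$, then apply it with $\ell=m$ inside each half. The same device, in Section 8, reduces Theorem 3 to prime $r$:

**Proposition 6 (prime case).** Let $p$ be a prime, $\ell\ge0$, $n\ge1$, and let $D_i\subseteq\{v_1,\dots,v_{i-1}\}$ with $|D_i|\le p\ell$ for $1\le i\le n$. There is a map $f:\{v_1,\dots,v_n\}\to\mathbb Z_p$ with all class sizes in $\{\lfloor n/p\rfloor,\lceil n/p\rceil\}$ and $|\{u\in D_i: f(u)=f(v_i)\}|\le \ell$ for all $i$.

So the first real question is $p=3$.

## 3. Three colors: a path can go around the center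

**Peeling off a third.** A natural first attempt keeps paths and two classes. Given $|D_i|\le 3m$, look for a class $A$ of size about $n/3$ and a class $B$ with the rest, such that each $v_i\in A$ has at most $m$ elements of $D_i$ in $A$ and each $v_i\in B$ has at most $2m$ in $B$. Then halve $B$ with Proposition 2. Step 1 survives: when $u\in D_{j+1}$ changes color, the other at most $3m-1$ elements of $D_{j+1}$ cannot contain both $m$ elements of $A$ and $2m$ of $B$, so $A$ or $B$ stays available throughout. The argument stops at Step 2, because exchanging $A$ and $B$ does not preserve validity. For instance, let $m=1$, $D_4=\{v_1,v_2,v_3\}$ and all earlier $D_i$ empty. The coloring $v_1,v_2,v_4\in B$, $v_3\in A$ is valid, but after the exchange $v_4\in A$ has two elements of $D_4$ in $A$. With no symmetry, nothing in the argument supplies colorings on both sides of $|A|=n/3$.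

**Three symmetric colors.** So keep three equal thresholds $\ell$ with $|D_i|\le 3\ell$. Again any two valid colorings are joined by moves, by the same count: among at most $3\ell-1$ elements, some color occurs at most $\ell-1$ times. Now the symmetry is there, but the size vector $(a_0,a_1,a_2)$ lives in the plane $a_0+a_1+a_2=n$, and we want to hit the center $(\frac n3,\frac n3,\frac n3)$. A connected set that is invariant under the cyclic shift of coordinates can miss the center. The boundary of the triangle $\{a_c\ge0,\ \sum_c a_c=n\}$ is one. A path can walk around the center.

What would prevent this? Suppose the valid colorings were the corners of a space $X$ on which the shift $g$ of colors acts, with a continuous equivariant size map to the plane that misses the center. Projecting radially from the center gives a map $h:X\to S^1$ with $h(gx)=\mathrm{rot}(h(x))$, where $\mathrm{rot}$ is rotation by $2\pi\varepsilon/3$, $\varepsilon=\pm1$. Choose a path $\gamma$ from $x$ to $gx$. Along $\gamma$ the angle of $h$ grows by $\frac{2\pi\varepsilon}3+2\pi q$ for some integer $q$. Along $g\gamma$ and $g^2\gamma$ it grows by the same amount. So on the closed loop $\gamma\cdot g\gamma\cdot g^2\gamma$ the angle grows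 by $2\pi(\varepsilon+3q)\ne0$. If $X$ is simply connected, this loop can be contracted, hence so can its image in $S^1$, and the total growth must be $0$, a contradiction.

So for $p=3$ we need the space of colorings to be not just connected but simply connected. The size vectors for $p$ colors live in a space of dimension $p-1$, and the right requirement will be that the space is $(p-2)$-connected. For this we need higher-dimensional cells: a $2$-cell should say when a loop of moves may be filled. Here is the guiding rule: *a cell is a box of colorings, all of them valid.*

## 4. Boxes of valid colorings form a complex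

Fix a prime $p$, $\ell\ge 0$ and sets $D_i$ with $|D_i|\le p\ell$, as in Proposition 6.

**Definition (the posets $P_j$).** For $1\le j\le n$ let $P_j$ be the set of maps $L$ assigning to each $v_i$ ($i\le j$) a nonempty set $L(v_i)\subseteq\mathbb Z_p$ such that
$$\text{for all } i\le j\text{ and all } c\in L(v_i):\qquad |\{u\in D_i:\ c\in L(u)\}|\le\ell. \tag{1}$$
Order $P_j$ by componentwise inclusion, written $L\subseteq L'$.

Condition (1) is the guiding rule in another form: $L$ satisfies (1) if and only if every coloring $f$ with $f(v_i)\in L(v_i)$ for all $i\le j$ is valid, i.e. has $|\{u\in D_i:f(u)=f(v_i)\}|\le \ell$ for all $i\le j$. Indeed, if (1) holds and $f$ is such a coloring, then $\{u\in D_i:f(u)=f(v_i)\}\subseteq\{u\in D_i:f(v_i)\in L(u)\}$, which has at most $\ell$ elements. Conversely, if (1) fails for $i$ and $c$, let $f(v_i)=c$, let $f(u)=c$ for all $u\in D_i$ with $c\in L(u)$, and choose the other colors arbitrarily from their lists. This $f$ is not valid. In particular: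
$$\text{if } L\in P_j \text{ and } L'\subseteq L \text{ has nonempty values, then } L'\in P_j. \tag{2}$$

**Definition (the complexes $X_j$).** For nonempty $S\subseteq\mathbb Z_p$ let $\Delta^S\subset\mathbb R^{\mathbb Z_p}$ be the simplex spanned by the unit vectors $e_c$, $c\in S$. Put
$$X_j=\bigcup_{L\in P_j}\ \prod_{i\le j}\Delta^{L(v_i)}\ \subseteq\ (\Delta^{\mathbb Z_p})^j .$$

The faces of the polytope $(\Delta^{\mathbb Z_p})^j$ are exactly the products $\prod_i\Delta^{L(v_i)}$ with all $L(v_i)$ nonempty, and the faces of such a product are the products belonging to $L'\subseteq L$. So (2) says that $X_j$ is a subcomplex of the complex of faces of $(\Delta^{\mathbb Z_p})^j$, with face poset $P_j$. The cell of $L$ has dimension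
$$\dim L=\sum_{i\le j}(|L(v_i)|-1). \tag{3}$$
Its vertices, where all lists are singletons, are the valid colorings. For $p=2$ its edges are the moves of Section 1.

**Example.** Take $p=2$, $\ell=1$ and a triangle: $D_1=\emptyset$, $D_2=\{v_1\}$, $D_3=\{v_1,v_2\}$. There is no restriction on $v_1,v_2$, so $X_2$ is a full square. Which colors can $v_3$ have? Over the corner $00$ only $1$, over $11$ only $0$, over $01$ and $10$ both. Over the edges of the square at the corner $00$, color $0$ may occur twice, so only $1$ remains. Over the edges at $11$ only $0$ remains. Over the interior of the square, where both lists are $\{0,1\}$, no color remains. So $X_3$ has the six non-constant colorings as vertices, and it is the hexagon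
$$001 - 101 - 100 - 110 - 010 - 011 - 001 .$$
It is connected but not simply connected, and it looks like the square with its interior removed. For $p=2$ connectedness is all we need. The general proof will follow this picture: passing from $X_j$ to $X_{j+1}$ amounts, up to homotopy, to removing some cells, and the removed cells have dimension at least $p$.

## 5. Facts from topology and linear programming that we use

A space is *$N$-connected* ($N\ge0$) if it is nonempty, path-connected and has trivial $\pi_i$ for $1\le i\le N$. So $0$-connected means nonempty and path-connected, and $1$-connected means simply connected. Contractible spaces are $N$-connected for all $N$.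

**Fact A (skeleta).** For a CW complex, the inclusion of the $k$-skeleton induces isomorphisms on $\pi_i$ for $i\le k-1$ (for $i=0$: a bijection on components). Consequently, if a subcomplex $Y\subseteq X$ contains the $k$-skeleton of $X$, where $k\ge1$, then $X$ and $Y$ have the same $k$-skeleton, and $Y$ is $(k-1)$-connected if $X$ is.

**Fact B (order complexes).** The *order complex* $|P|$ of a finite poset $P$ is the simplicial complex whose simplices are the nonempty chains of $P$. If $P$ is the face poset of a polyhedral complex $X$, then $|P|$ is the barycentric subdivision of $X$, so $X\cong|P|$. For example, a segment $e$ with ends $a,b$ has the maximal chains $a<e$ and $b<e$, and $|P|$ is the segment cut at its midpoint.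

**Fact C (comparable maps).** If $\varphi,\psi:P\to R$ are order-preserving and $\varphi(x)\le\psi(x)$ for all $x$, then $\varphi$ and $\psi$ induce homotopic maps $|P|\to|R|$. (D. Quillen, *Homotopy properties of the poset of nontrivial p-subgroups of a group*, Adv. Math. 28 (1978), 1.3.) In particular a poset with a maximum element is contractible: compare the identity with the constant map to the maximum.

**Fact D (Quillen's fiber lemma).** Let $\pi:P\to Q$ be order-preserving. If $\pi^{-1}(Q_{\ge L})$ is contractible for every $L\in Q$, then $\pi$ induces a homotopy equivalence $|P|\simeq|Q|$. (Quillen, same paper, Prop. 1.6.)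

**Fact E (Dold's theorem).** For a nontrivial finite group $\Gamma$ there is no $\Gamma$-map (continuous equivariant map) from an $N$-connected $\Gamma$-space to a free (paracompact) $\Gamma$-space of dimension at most $N$. (A. Dold, 1983; see J. Matoušek, *Using the Borsuk–Ulam Theorem*, Thm. 6.2.6.)

Here *free* means that no element other than the identity fixes a point. For $\Gamma=\mathbb Z_2$ and $N=0$, Fact E says that a connected space has no equivariant map to two points that are exchanged, and this is the intermediate value argument of Step 2 above. For $\Gamma=\mathbb Z_3$ and target $S^1$ with rotations, it is the winding number argument of Section 3.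

**Fact F (Hoffman–Kruskal).** If $A$ is a totally unimodular matrix and $a,b$ are integral vectors, then every vertex of the polyhedron $\{y\ge0:\ a\le Ay\le b\}$ is integral. The incidence matrix of a bipartite graph is totally unimodular.

## 6. The complex $X_j$ is $(p-2)$-connected

**Lemma 7.** $X_j$ is $(p-2)$-connected for every $1\le j\le n$.

The proof is by induction on $j$. It has the shape of Step 1 in Section 1: we add $v_{j+1}$ and ask which colors are available.

**Step 1: the base.** Since $D_1=\emptyset$, condition (1) is empty for $j=1$, so $X_1=\Delta^{\mathbb Z_p}$, which is contractible. From now on assume that $X_j$ is $(p-2)$-connected and $j<n$.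

**Step 2: describe $P_{j+1}$ in terms of $P_j$.** For $L\in P_j$ let
$$F(L)=\{c\in\mathbb Z_p:\ |\{u\in D_{j+1}:\ c\in L(u)\}|\le\ell\}$$
be the set of colors that are available for $v_{j+1}$ over the whole box $L$. Larger lists make more conflicts:
$$L\subseteq L'\ \Longrightarrow\ F(L')\subseteq F(L). \tag{4}$$
Write an assignment on $v_1,\dots,v_{j+1}$ as $(L,M)$ with $M$ the list of $v_{j+1}$. Condition (1) for $i\le j$ involves only $L$, because $D_i\subseteq\{v_1,\dots,v_{i-1}\}$. For $i=j+1$ it says $M\subseteq F(L)$. Hence
$$P_{j+1}=\{(L,M):\ L\in P_j,\ \emptyset\neq M\subseteq F(L)\}. \tag{5}$$

**Step 3: single out the boxes over which some color is available.** Let $Q=\{L\in P_j: F(L)\ne\emptyset\}$. By (4), if $L'\in Q$ and $L\subseteq L'$ with $L\in P_j$, then $L\in Q$. So $Q$ is closed downwards in $P_j$ and is the face poset of a subcomplex $Y\subseteq X_j$. (In the triangle example with $j=2$, $Y$ is the boundary of the square.)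

**Step 4: only cells of dimension at least $p$ are missing from $Y$.** This is the count that uses $|D_{j+1}|\le p\ell$. Suppose $F(L)=\emptyset$. Then each of the $p$ colors lies in at least $\ell+1$ of the sets $L(u)$, $u\in D_{j+1}$. Counting pairs $(u,c)$ with $u\in D_{j+1}$ and $c\in L(u)$, and using (3),
$$p(\ell+1)\le\sum_{u\in D_{j+1}}|L(u)|=|D_{j+1}|+\sum_{u\in D_{j+1}}(|L(u)|-1)\le p\ell+\dim L .$$
Hence $\dim L\ge p$. So $Y$ contains the $(p-1)$-skeleton of $X_j$. For $p=2$ this says that over every edge, i.e. every move, there is a common available color, which was the key count in Section 1.

**Step 5: $Y$ is $(p-2)$-connected.** This is Fact A with $k=p-1\ge1$: $Y$ contains the $(p-1)$-skeleton of the $(p-2)$-connected complex $X_j$.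

**Step 6: adding $v_{j+1}$ does not change the homotopy type of $Y$.** In Section 1 we lifted a path of colorings of $v_1,\dots,v_j$. The fiber lemma does this for all dimensions at once. Consider the projection
$$\pi:P_{j+1}\to Q,\qquad \pi(L,M)=L .$$
By (5), if $(L,M)\in P_{j+1}$ then $F(L)\supseteq M\neq\emptyset$, so $L\in Q$ and $\pi$ is well defined. It is order-preserving. To apply Fact D, fix $L\in Q$. We must show that
$$R=\pi^{-1}(Q_{\ge L})=\{(L',M):\ L'\in Q,\ L'\supseteq L,\ \emptyset\ne M\subseteq F(L')\}$$
is contractible. We push $L'$ down to $L$: define
$$\rho:R\to R,\qquad \rho(L',M)=(L,M).$$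
This is well defined, because $M\subseteq F(L')\subseteq F(L)$ by (4). It is order-preserving, and $\rho(L',M)\le(L',M)$, so Fact C says that $\rho$ is homotopic to the identity of $|R|$. On the other hand, the image of $\rho$ lies in the poset
$$R_0=\{(L,M):\ \emptyset\ne M\subseteq F(L)\}\subseteq R .$$
Since $F(L)\neq\emptyset$, this poset has the maximum element $(L,F(L))$, and it is contractible by Fact C. So $\rho$, as a map of $|R|$ to itself, factors through the contractible space $|R_0|$ and is null-homotopic. Therefore the identity of $|R|$ is null-homotopic, i.e. $R$ is contractible. By Fact D, $|P_{j+1}|\simeq|Q|$.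

**Step 7: conclusion.** By Fact B, $X_{j+1}\cong|P_{j+1}|\simeq|Q|\cong Y$, and $Y$ is $(p-2)$-connected by Step 5. This completes the induction. $\blacksquare$

## 7. Hitting the center, then rounding

A point $x=(x_1,\dots,x_n)$ of $X_n$ is a fractional coloring: $x_i\in\Delta^{\mathbb Z_p}$ distributes one unit of $v_i$ over the colors. The vector $\sum_i x_i$ collects the fractional class sizes. Let $\mathbf 1\in\mathbb R^{\mathbb Z_p}$ be the all-ones vector.

**Lemma 8.** There is $x=(x_1,\dots,x_n)\in X_n$ with $\sum_i x_i=\frac np\mathbf 1$.

**Step 1: the symmetry acts on $X_n$.** Let the generator $1\in\mathbb Z_p$ act on $\mathbb R^{\mathbb Z_p}$ by the cyclic shift $e_c\mapsto e_{c+1}$, and on $(\mathbb R^{\mathbb Z_p})^n$ diagonally. It takes the cell of $L$ to the cell of $L+1$, where $(L+1)(v_i)=\{c+1:c\in L(v_i)\}$. Condition (1) for $L+1$ and the color $c+1$ is condition (1) for $L$ and the color $c$, so $L+1\in P_n$. Thus $X_n$ is a $\mathbb Z_p$-space. The map $s(x)=\sum_i x_i$ is equivariant, and the shift fixes $\mathbf 1$. Each $x_i$ has coordinate sum $1$, so $s(x)-\frac np\mathbf 1$ lies in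
$$W=\Big\{y\in\mathbb R^{\mathbb Z_p}:\ \sum_c y_c=0\Big\},$$
an invariant subspace of dimension $p-1$.

**Step 2: the action on the unit sphere $S(W)$ is free.** This is where we use that $p$ is prime. Every nonidentity element $a\in\mathbb Z_p$ generates $\mathbb Z_p$. If $a$ fixes $y$, then so does all of $\mathbb Z_p$, so all coordinates of $y$ are equal, and in $W$ only $y=0$ has this property. (For composite $r$ this fails: with $r=4$, the shift by two fixes $(1,-1,1,-1)$.)

**Step 3: apply Dold's theorem.** Suppose $s(x)\ne\frac np\mathbf 1$ for all $x\in X_n$. The shift preserves the Euclidean norm, so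
$$x\longmapsto \frac{s(x)-\frac np\mathbf 1}{\big\|s(x)-\frac np\mathbf 1\big\|}$$
is a $\mathbb Z_p$-map $X_n\to S(W)$. But $X_n$ is $(p-2)$-connected by Lemma 7, and $S(W)$ is a compact free $\mathbb Z_p$-space of dimension $p-2$. This contradicts Fact E with $N=p-2$. $\blacksquare$

In the triangle example, the midpoint of the edge from $001$ to $101$ has fractional class sizes $(\frac32,\frac32)$. To round it, we may go to either end of the edge, and we get classes of sizes $1$ and $2$. In general we have to round inside a box, and it is crucial that we stay inside it, since all its corners are valid.

**Proof of Proposition 6.** Let $x$ be as in Lemma 8, and let $L\in P_n$ be such that $x$ lies in the cell of $L$. Each $x_i$ has its support in $L(v_i)$. Consider real numbers $y_{i,c}$, one for each pair with $1\le i\le n$ and $c\in L(v_i)$, subject to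
$$y_{i,c}\ge0,\qquad \sum_{c\in L(v_i)}y_{i,c}=1\ \ (\forall i),\qquad \lfloor n/p\rfloor\le\sum_{i:\,c\in L(v_i)}y_{i,c}\le\lceil n/p\rceil\ \ (\forall c\in\mathbb Z_p). \tag{6}$$
The coordinates of $x$ satisfy (6), because their sum for each color $c$ is $n/p$. All $y_{i,c}$ lie in $[0,1]$, so (6) defines a nonempty polytope, and it has a vertex. The sums in (6) have one row for each $i$ and one row for each $c$, and the variable $y_{i,c}$ occurs with coefficient $1$ in exactly one row of each kind. So the constraint matrix is the incidence matrix of the bipartite graph that joins $i$ to each $c\in L(v_i)$. All bounds are integers. By Fact F the vertex is an integral point $y$.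

For each $i$, the nonnegative integers $y_{i,c}$ sum to $1$, so exactly one of them is $1$. Let $f(v_i)$ be that color $c$. By (6) the class sizes of $f$ lie between $\lfloor n/p\rfloor$ and $\lceil n/p\rceil$. Moreover $f(u)\in L(u)$ for every $u$. Hence by (1), applied to the color $f(v_i)\in L(v_i)$,
$$|\{u\in D_i:f(u)=f(v_i)\}|\le|\{u\in D_i: f(v_i)\in L(u)\}|\le\ell. \qquad\blacksquare$$

## 8. From primes to all $r$, and back to forests

**Proof of Theorem 3.** We factor $r$ one prime at a time, as in the halving argument of Section 2, by induction on the number of prime factors of $r$ (counted with multiplicity). If $r=1$, then $|D_i|\le m$ and the single class works. If $n=0$, take $r$ empty classes.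

Let $n\ge1$ and $r=pr'$ with $p$ prime. Since $|D_i|\le p\cdot(r'm)$, Proposition 6 with $\ell=r'm$ gives classes $V_1,\dots,V_p$ with sizes in $\{\lfloor n/p\rfloor,\lceil n/p\rceil\}$ such that
$$|D_i\cap V_t|\le r'm\qquad\text{whenever } v_i\in V_t .$$
Apply the induction hypothesis to each $V_t$ with the induced order, the sets $D_i\cap V_t$ for $v_i\in V_t$, and $r'$ classes. We get $pr'=r$ classes in total. If $v_i\in V_t$, its final class is contained in $V_t$, and at most $m$ elements of $D_i\cap V_t$, hence at most $m$ elements of $D_i$, lie in it.

It remains to check the sizes. A final class inside $V_t$ has size between $\lfloor |V_t|/r'\rfloor$ and $\lceil |V_t|/r'\rceil$, hence between $\lfloor\lfloor n/p\rfloor/r'\rfloor$ and $\lceil\lceil n/p\rceil/r'\rceil$. For an integer $q$,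
$$q\le \lfloor n/p\rfloor/r'\iff qr'\le\lfloor n/p\rfloor\iff qr'\le n/p\iff q\le n/r,$$
so $\lfloor\lfloor n/p\rfloor/r'\rfloor=\lfloor n/r\rfloor$. The same chain with the inequalities reversed and ceilings in place of floors gives $\lceil\lceil n/p\rceil/r'\rceil=\lceil n/r\rceil$. So all sizes lie in $\{\lfloor n/r\rfloor,\lceil n/r\rceil\}$ and the partition is equitable. $\blacksquare$

**Proof of Theorem 4.** Let $G$ be $k$-degenerate and $r\ge k$. By Lemma 1 there is an ordering $v_1,\dots,v_n$ in which the set $D_i$ of earlier neighbors of $v_i$ has size at most $k\le r$. Apply Theorem 3 with $m=1$. We get an equitable partition into $r$ classes in which every vertex has at most one earlier neighbor in its own class. Each class induces a forest, since the last vertex of a cycle inside a class would have two earlier neighbors in its class. As $r\ge k$ was arbitrary, $va^*_{eq}(G)\le k$. $\blacksquare$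

**Proof of Theorem 5, sufficiency of $d\le rm$.** Let $d\le rm$ and let $G$ be $d$-degenerate. By Lemma 1 order the vertices so that each has at most $d\le rm$ earlier neighbors, and apply Theorem 3 to the sets of earlier neighbors. In the graph induced by a class, with the induced order, every vertex has at most $m$ earlier neighbors. By Lemma 1 this graph is $m$-degenerate. $\blacksquare$

## 9. Complete bipartite graphs show that $d\le rm$ is needed

The other direction of Theorem 5 needs graphs in which balance forces a dense piece. A small side with one vertex too many, and a very large other side, do it.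

**Proof of Theorem 5, necessity of $d\le rm$.** Suppose $d\ge rm+1$. Let
$$N=r(rm+m+2)\qquad\text{and}\qquad G=K_{rm+1,\,N}.$$
List the side of size $rm+1$ first. Then each vertex has at most $rm+1$ earlier neighbors, so $G$ is $(rm+1)$-degenerate by Lemma 1, and hence $d$-degenerate. Suppose that $G$ has an equitable partition into $r$ classes, each inducing an $m$-degenerate graph.

**Step 1: some class is small.** The $rm+1$ vertices of the small side are distributed over $r$ classes, so some class $C$ contains at least $m+1$ of them. If $C$ also contained at least $m+1$ vertices of the other side, then the graph induced by $C$ would contain $K_{m+1,m+1}$, which has minimum degree $m+1$. This contradicts $m$-degeneracy. So $C$ contains at most $m$ vertices of the large side, and $|C|\le (rm+1)+m$.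

**Step 2: equitability makes every class large.** Since $G$ has $N+rm+1$ vertices,
$$|C|\ge\Big\lfloor\frac{N+rm+1}{r}\Big\rfloor\ge\frac Nr=rm+m+2 .$$
This contradicts Step 1. So $G$ is a $d$-degenerate graph without such a partition.

**Step 3: the bound in Theorem 4 is best possible.** Let $k\ge2$ and take $m=1$, $r=k-1\ge 1$ above, so that $rm+1=k$ and $N=(k-1)(k+2)$. The graph $K_{k,N}$ is $k$-degenerate and has no equitable partition into $k-1$ classes inducing $1$-degenerate graphs, i.e. forests. So it has no equitable tree-$(k-1)$-coloring, and $va_{eq}^*(K_{k,N})\ge k$. With Theorem 4, equality holds. For $k=1$ the bound is trivially attained, because $va_{eq}^*(G)\ge1$ for every $G$. $\blacksquare$
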